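# Positive identities of prime length and exponents of finite $p$-groups

## Two theorems on the law $x^{g_1}x^{g_2}\cdots x^{g_p}=1$

**Theorem 1.** For every integer $k\ge 2$ there is $p_0(k)$ such that for every prime $p\ge p_0(k)$ there is a finite $p$-group $G$ of exponent exactly $p^k$, of order $p^{3(2k-1)}$ and nilpotency class $2k-1$, which satisfies a positive polynomial identity of length $p$. The generalized exponent of $G$ is then exactly $p$.

**Theorem 2.** Let $p$ be a prime and let $G$ be a finite $p$-group of class $c<p$ satisfying a positive polynomial identity of length $p$. If $k\ge 3$ and $c\le 2k-2$, then $\exp G$ divides $p^{k-1}$. Hence $\exp G$ divides $p^{\max(2,\lfloor (c+1)/2\rfloor)}$.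

Let us unpack the words. Write $x^g=g^{-1}xg$.

**Definition.** A group $G$ satisfies a positive polynomial identity of length $n$ if there are $g_1,\dots,g_n\in G$, not necessarily distinct, with
$$x^{g_1}x^{g_2}\cdots x^{g_n}=1\qquad\text{for all }x\in G .$$
The least length of such an identity is the generalized exponent of $G$.

The elements $g_i$ are constants, chosen once for all $x$. If all $g_i$ equal $1$, the identity says $x^n=1$; so the generalized exponent of a finite group is at most its exponent. The question is how much smaller it can be. Our source, "GENERALIZED EXPONENT OF FINITE GROUPS" (https://u.muroran-it.ac.jp/mathsci/danwakai/past/articles/201504-201603/05-20160324-farrokhi.pdf), quotes the following: every finite group satisfying a positive polynomial identity of prime length $p\le5$ is a $p$-group of exponent dividing $p^2$. It states this conjecture: the exponent of a nontrivial finite $p$-group satisfying a positive polynomial identity of length $p$ is bounded above by $p^2$.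

Theorem 1 with $k=3$ says that the conjecture is false for every prime $p\ge p_0(3)$: there is a group of order $p^{15}$, class $5$ and exponent $p^3$ with an identity of length $p$. Since $k$ is arbitrary, no bound $p^k$ with $k$ fixed can replace $p^2$. Theorem 2 is a converse for small class. For $k\ge 3$, exponent $p^k$ in class less than $p$ forces class at least $2k-1$, and Theorem 1 attains $2k-1$ for all large $p$. In particular the bound $p^2$ does hold for class at most $4$ (when the class is less than $p$), and class $5$ is the first class where it fails.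

One point is left open here. The number $p_0(3)$ can be computed from the proof but is very large, and we do not determine what happens for primes $7\le p<p_0(3)$.

## Abelian groups, length two, and a group of order $p^3$

If $G$ is abelian, an identity of length $n$ is just $x^n=1$. So in an abelian group the generalized exponent is the exponent. This already gives a lower bound in general. If $G$ is a nontrivial finite $p$-group with an identity of length $n$, then $x^n=1$ on $G/G'\ne1$, hence $p\mid n$. So length $p$ is the shortest length that can occur in a nontrivial $p$-group.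

Take length $2$. From $x^{g_1}x^{g_2}=1$ we get $x^{g_2g_1^{-1}}=x^{-1}$ for all $x$. Thus inversion is an automorphism, so $G$ is abelian, so conjugation is trivial and $x^2=1$. Nothing new happens.

For odd $p$, exponent $p^2$ does occur with length $p$. Let
$$G_1=\langle a,b \mid a^{p^2}=b^p=1,\ a^b=a^{1-p}\rangle ,$$
of order $p^3$, class $2$ and exponent $p^2$. Its commutator subgroup $\langle a^p\rangle$ is central of order $p$. Since $p$ is odd, $(xy)^p=x^py^p$. For $x=a^\alpha b^\beta$ we have $x^p=a^{p\alpha}$, while $x^{-1}x^b=a^{-p\alpha}$, because commutation with $b$ is multiplicative in class $2$. Hence $x^b=x\cdot x^{-p}=x^{1-p}$, that is,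
$$x^{b}\,\underbrace{x\,x\cdots x}_{p-1}=1\quad\text{for all }x\in G_1 .$$
One conjugation does the work of $p$ factors $x$. In Theorem 1 the same thing happens, but in a way that survives to exponent $p^k$.

## Lie rings carrying a Baker–Campbell–Hausdorff product

We compute in Lie rings. A Lie ring is an abelian group with a biadditive bracket satisfying $[a,a]=0$ and the Jacobi identity. Brackets $[a_1,\dots,a_j]$ are left-normed, $\gamma_1=\Lambda$ and $\gamma_{i+1}=[\gamma_i,\Lambda]$, and the class is the largest $c$ with $\gamma_c\neq 0$. We use $[\gamma_i,\gamma_j]\subseteq\gamma_{i+j}$. Maps are written so that $x\,\mathrm{ad}\,y=[x,y]$, and $(a,b)=a^{-1}b^{-1}ab$ denotes the group commutator.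

Let $\Lambda$ be a nilpotent Lie ring of finite $p$-power order and class at most $c<p$. Integers prime to $p$ act invertibly, so $\Lambda$ and all its additive subgroups are modules over $\mathbb Z_{(p)}$. The Baker–Campbell–Hausdorff (BCH) series $a*b=a+b+\frac12[a,b]+\cdots$ has a degree-$n$ term whose denominators involve only primes $\le n$. So it makes sense on $\Lambda$, and makes $(\Lambda,*)$ a group with identity $0$ and $a^{*n}=na$. Conversely, every finite $p$-group of class less than $p$ arises in this way, with the same class. This is the Lazard correspondence (M. Lazard, Ann. Sci. ENS 71 (1954); E. Khukhro, *p-Automorphisms of Finite p-Groups*, Ch. 9–10). Note that the exponent of the group $(\Lambda,*)$ is the exponent of $(\Lambda,+)$.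

**Example.** Let $p$ be odd and $L_1=(\mathbb Z/p^2)a\oplus(\mathbb Z/p)b$ with $[a,b]=-pa$. All triple brackets vanish, so $x*y=x+y+\frac12[x,y]$. Then $(-b)*a*b=a+[a,b]=(1-p)a$, and $(L_1,*)$ is the group $G_1$ above.

We need four facts.

**(B0)** $x_1*\cdots*x_N=\sum_{d=1}^{c}F_d(x_1,\dots,x_N)$, where $F_1=\sum x_i$ and $F_d$ is a fixed $\mathbb Z_{(p)}$-combination of brackets of $d$ entries taken from the $x_i$. This comes from iterating BCH; degrees above $c$ vanish.

**(B1)** $(-y)*x*y=\sum_{r\ge0}\frac1{r!}x(\mathrm{ad}\,y)^r$, and this is a Lie ring automorphism in $x$. It is the formula $e^{-y}xe^{y}=x+[x,y]+\frac12[x,y,y]+\cdots$. It is an automorphism because it is the exponential of the derivation $\mathrm{ad}\,y$; the terms whose denominators are divisible by $p$ lie in $\gamma_{c+1}=0$.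

**(B2)** If $I$ is an ideal, then $a*I=a+I$ for every $a$, and $I$ is a normal subgroup. Indeed, in BCH for $a*\iota$ with $\iota\in I$, brackets of degree $\ge2$ involving only $a$ vanish and the others lie in $I$. So $a*I\subseteq a+I$, with equality by counting; normality follows from (B1). Hence congruence modulo $I$ means the same for $+$ and for $*$, and $\Lambda\to\Lambda/I$ is a homomorphism for both. If $\rho$ is central in the Lie ring, then $a*\rho=a+\rho=\rho*a$. In particular, for $\rho\in\gamma_j$ we have $a*\rho\equiv\rho*a\equiv a+\rho\pmod{\gamma_{j+1}}$. Also $a*b\equiv a+b\pmod{\gamma_2}$.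

**(B3)** If $a\in\gamma_i$ and $b\in\gamma_j$, then $(a,b)\equiv[a,b]\pmod{\gamma_{i+j+1}}$. Indeed $(-b)*a*b=a+\delta$ with $\delta\equiv[a,b]\pmod{\gamma_{i+j+1}}$ by (B1), so $\delta\in\gamma_{i+j}$. Now $(a,b)=(-a)*(a+\delta)$, which is $\delta$ plus brackets of degree at least $2$ in $-a$ and $a+\delta$. Expand these: those in $a$ alone vanish, and the others contain $\delta$ and one more entry, so they lie in $\gamma_{i+j+1}$.

## A scalar is not a derivation, but it can be a sum of squares of derivations

Suppose a group $(L,*)$ of class less than $p$ is to satisfy the identity with $g_i=y_i$. The most visible part of the product is the degree-one part of (B0), so let us try to arrange $\sum_i x^{y_i}=0$ in $(L,+)$. By (B1) this says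
$$px=-\Big[x,\sum_i y_i\Big]-\tfrac12\sum_i[x,y_i,y_i]-\cdots .$$
Multiplication by $p$ must be traded for brackets. In the example $L_1$ the trade is first order: $px=-[x,b]$. It is natural to look for bigger Lie rings with $px=-[x,Y]$ for all $x$, for some fixed $Y$.

This stops at once. The map $x\mapsto[x,Y]$ is a derivation, so $x\mapsto px$ would be one, and
$$p[x,z]=[px,z]+[x,pz]=2p[x,z],\qquad\text{so}\qquad p[x,z]=0 .$$
Then $p^2x=-p[x,Y]=0$. A first-order trade never gets beyond $p^2$.

A sum of squares of derivations need not be a derivation, so this objection does not touch a second-order trade. The cross product on three-dimensional space offers one. From $(x\times y)\times z=(x\cdot z)y-(y\cdot z)x$ we get $(x\times e_t)\times e_t=-x+(x\cdot e_t)e_t$ for the standard basis, and summing over $t$,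
$$\sum_{t=1}^3 (x\times e_t)\times e_t=-2x .$$
If we use elements $se_t$ with $s^2$ equal to a unit times $p$, then the sum of the squares of the $\mathrm{ad}\,se_t$ is a unit times $p$. Each multiplication by $p$ now costs two steps of the lower central series.

## Cross products over a ramified quadratic extension of $\mathbb Z_p$

From here to the end of the proof of Theorem 1, fix $k\ge2$ and put
$$c=2k-1\ge3,\qquad \ell=\frac{c(c-1)}2,\qquad p>c,\quad p>\ell+1 .$$
"Bounded" means bounded by a constant depending only on $k$, in particular not on $p$.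

**Step 1. The group.** The purpose is to build a group of the right order, class and exponent on which the second-order trade holds. Let $\Delta=\det(j^r)_{1\le r,j\le c-1}=\prod_j j\prod_{i<j}(j-i)$. It is a nonzero integer depending only on $c$ with all prime factors less than $c$, so it is a unit in $\mathbb Z_p$. Put $u=\Delta^{-1}\in\mathbb Z_p^\times$ and $O=\mathbb Z_p[s]/(s^2-up)$. The polynomial $s^2-up$ is Eisenstein, so $O$ is a discrete valuation ring with uniformizer $s$, $\mathbb Z_p$-basis $1,s$, and residue field $\mathbb F_p$. (The factor $u$ will cancel a factor $\Delta$ in Step 9.) Let $V=O^3$ with $[a,b]=a\times b$, a Lie algebra over $O$, and put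
$$L=sV/s^{2k}V,\qquad G=(L,*).$$

Since $e_1\times e_2=e_3$ and cyclically, $V\times V$ spans $V$, so $[s^iV,sV]=s^{i+1}V$ and $\gamma_i(L)=s^iV/s^{2k}V$ for $1\le i\le 2k$. The last nonzero term is $\gamma_{2k-1}(L)$; so $L$ has class $c=2k-1<p$, and so does $G$. Each of the $2k-1$ layers $s^iV/s^{i+1}V$ has order $p^3$, so $|G|=p^{3(2k-1)}$. As $p=u^{-1}s^2$, we have $p^kL=0$, while $p^{k-1}(se_1)=u^{-(k-1)}s^{2k-1}e_1\ne0$. So $G$ has exponent exactly $p^k$.

Since $sO=\mathbb Z_ps+\mathbb Z_ps^2$, the finite group $L$ is additively generated by the six elements $se_t,s^2e_t$; call them $\eta_1,\dots,\eta_6$. Finally, by the cross product formula,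
$$\sum_{t=1}^3(\mathrm{ad}\,se_t)^2=-2s^2=-2up\quad\text{on }L. \tag{1}$$

What remains is to find an identity of length $p$ on $G$.

## Words and the Lie ring of maps $L\to L$

**Step 2. A Lie ring in which words have values.** The purpose is to treat "for all $x$" as a single equation. Let $M$ be the set of all maps $L\to L$ with pointwise operations: $(f+g)(x)=f(x)+g(x)$ and $[f,g](x)=[f(x),g(x)]$. It is a finite Lie ring of class at most $c$, killed by $p^k$, and its product $*$ is also pointwise. For $y\in L$ let $\varphi_y\in M$ be conjugation by $y$ in $G$. By (B1),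
$$\varphi_y=\sum_{r=0}^{c-1}\delta_{y,r},\qquad \delta_{y,r}=\tfrac1{r!}(\mathrm{ad}\,y)^r,\qquad \varphi_{\lambda y}=\sum_{r=0}^{c-1}\lambda^r\delta_{y,r}\quad(\lambda\in\mathbb Z).$$
Put $e=\varphi_0$, the identity map $x\mapsto x$; the zero of $M$ is the zero map. Thus $Ne$ is the map $x\mapsto Nx=x^{*N}$. Let $\mathcal L\subseteq M$ be the Lie subring generated by all $\varphi_y$. From now on $\gamma_j=\gamma_j(\mathcal L)$, so $\gamma_{c+1}=0$; for the lower central series of $L$ itself we write $\gamma_j(L)$.

The Vandermonde matrix $(\lambda^r)_{0\le\lambda,r\le c-1}$ (with $0^0=1$) has determinant $\Delta$: expand along the row $\lambda=0$. Its adjugate gives integers $a^{(r)}_\lambda$ depending only on $c$ with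
$$\Delta\,\delta_{y,r}=\sum_{\lambda=0}^{c-1}a^{(r)}_\lambda\varphi_{\lambda y}. \tag{2}$$
As $\Delta$ is prime to $p$, all $\delta_{y,r}$ lie in $\mathcal L$.

**Definition.** A word $w=(y_1,\dots,y_n)$ of length $n$, with letters $y_i\in L$, has value $\varphi_{y_1}*\cdots*\varphi_{y_n}\in\mathcal L$, also denoted $w$. For $\lambda\in\mathbb Z$ put $w(\lambda)=(\lambda y_1,\dots,\lambda y_n)$, so $(w(\mu))(\lambda)=w(\lambda\mu)$.

Juxtaposition of words corresponds to $*$ of values. The value of $(y_1,\dots,y_p)$ is the map $x\mapsto x^{y_1}\cdots x^{y_p}$. So $G$ satisfies a positive identity of length $p$ as soon as some word of length $p$ has value $0$.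

**Example.** In $L_1$ (class $2$) we have $\varphi_y=e+\mathrm{ad}\,y$, and $[\varphi_y,\varphi_z](x)=[x+[x,y],x+[x,z]]=0$. The values of words there are plain sums, and $\varphi_b=(1-p)e$ gives the identity found before.

**Where adding up is not enough.** Take $k=2$, so $c=3$, $\Delta=2$, $s^2=p/2$, and let $p\ge7$. Here $(\mathrm{ad}\,y)^3=0$, so $\varphi_y+\varphi_{-y}=2e+(\mathrm{ad}\,y)^2$. By (1), the six letters $\pm se_1,\pm se_2,\pm se_3$ satisfy
$$\sum_{t=1}^3(\varphi_{se_t}+\varphi_{-se_t})=6e-2s^2e=(6-p)e .$$
Six letters add up to $6e-pe$; add $p-6$ letters $0$ and the sum of the $\varphi$'s is $0$. So this multiset of $p$ letters passes the linear test. But a word has a value under $*$, not under $+$, and the two agree only modulo $\gamma_2$. The order of the letters matters. Suppose two words differ by swapping adjacent letters $0$ and $y=se_2$. If both had value $0$, we would get $e*\varphi_y=\varphi_y*e$, that is, $x$ would commute in $G$ with $x^y$ for all $x$. For $x=se_1$ we have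
$$[x,x^y]\equiv[x,[x,y]]=s^3\,e_1\times(e_1\times e_2)=-s^3e_2\not\equiv0\pmod{s^4V},$$
so by (B1) conjugation by $x^y$ moves $x$: the further terms lie in $s^4V$. Hence at most one of the two words has value $0$. The linear test leaves an error in $\gamma_2$, which must be corrected.

Correcting means producing words with values $me*\kappa$ for arbitrary $\kappa\in\gamma_2$. Two things stand in the way. First, words are positive. In the finite group $(\mathcal L,*)$, whose exponent divides $p^k$, the inverse of a word of length $n$ is its $(p^k-1)$-st power, of length $n(p^k-1)\ge p$ once $n\ge 2$ (or $k\geq 2$), far over the budget of $p$ letters. Second, the elements $\kappa$ have coefficients modulo $p^k$, and repeating a correction many times is also too expensive. The plan is therefore to show that every $\kappa\in\gamma_2$ can be produced by a word whose length is bounded independently of $p$.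

**Step 3. Dependence of $w(\lambda)$ on $\lambda$.** The purpose is to know that $w(\lambda)$ is a polynomial in $\lambda$ of small degree with constant term $Ne$.

**(P)** If $w$ has length $N$, then $w(\lambda)=Ne+\sum_{r=1}^{c-1}\lambda^r\omega_r$ for all $\lambda\in\mathbb Z$, with $\omega_r\in\mathcal L$ independent of $\lambda$.

*Proof.* Apply (B0) to $\varphi_{\lambda y_1}*\cdots*\varphi_{\lambda y_N}$ and expand each $\varphi_{\lambda y_q}$. We get a $\mathbb Z_{(p)}$-combination of terms $\lambda^{\sum r_i}$ times a bracket of $d\ge1$ maps $\delta_{y_{q_i},r_i}\in\mathcal L$. Since $\delta_{y,r}$ takes values in $\gamma_{1+r}(L)$, such a bracket takes values in $\gamma_{d+\sum r_i}(L)$. So it vanishes unless $\sum r_i\le c-d\le c-1$. At $\lambda=0$ the value is $e^{*N}=Ne$. $\square$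

## Vanishing power sums and Chevalley–Warning

**Step 4. Two lists of integers.** The purpose is to control the polynomials in (P): a list of integers whose power sums all vanish will kill every $\omega_r$, and a list for which only the second power sum survives will isolate $(\mathrm{ad}\,y)^2$. What matters is that the lengths of the lists are bounded.

**Lemma A.** There are integers $n_0=1,n_1,\dots,n_\ell$ with $\sum_{i=0}^\ell n_i^r\equiv0\pmod{p^k}$ for $1\le r\le c-1$.

*Proof.* The polynomials $\sum_{i=0}^{\ell}T_i^r$, $1\le r\le c-1$, have total degree $1+2+\cdots+(c-1)=\ell$, less than the number $\ell+1$ of variables, and they vanish at the origin. By Chevalley–Warning they have a nontrivial common zero over $\mathbb F_p$. They are symmetric and homogeneous, so by permuting and scaling we may take $T_0=1$.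

We claim that many values occur. Let $\mu_1,\dots,\mu_h$ be the distinct nonzero values among $T_0,\dots,T_\ell$, with multiplicities $m_v$, so $h\ge 1$ and $1\le m_v\le\ell+1<p$. If $h\le c-1$, the equations $\sum_vm_v\mu_v^r=0$ for $1\le r\le h$ have a Vandermonde-type matrix with determinant $\prod\mu_v\prod_{v<v'}(\mu_{v'}-\mu_v)\ne0$, so all $m_v=0$ in $\mathbb F_p$, a contradiction. So $h\ge c$. Dropping $T_0$, at least $c-1$ distinct values occur among $T_1,\dots,T_\ell$; renumber so that $T_1,\dots,T_{c-1}$ are distinct.

Now lift. Keep $n_0=1$, fix arbitrary integer lifts of $T_i$ for $i\ge c$, and solve the $c-1$ equations for the first $c-1$ variables over $\mathbb Z_p$ by the multivariable Hensel lemma. The Jacobian is $\det(rT_i^{r-1})_{1\le r,i\le c-1}=(c-1)!\prod_{i<j}(T_j-T_i)$, which is nonzero modulo $p$. Reduce the solution modulo $p^k$. $\square$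

**Example.** For $k=2$, $p=7$ we have $c=3$, $\ell=3$. The list $1,18,30,0$ works: $1+18+30=49$ and $1+324+900=1225=25\cdot49$.

**Lemma B.** There is a bounded number $M_0$, depending only on $c$, and integers $b_1,\dots,b_{M_0}$ with $\sum_ib_i^r\equiv\Delta\,\delta_{r,2}\pmod{p^k}$ for $1\le r\le c-1$. Here $\delta_{r,2}$ is the Kronecker symbol.

*Proof.* By Cramer's rule there are integers $a_j$ depending only on $c$ with $\sum_{j=1}^{c-1}a_jj^r=\Delta\delta_{r,2}$ for $1\le r\le c-1$. If $a_j>0$, take $a_j$ copies of $j$. If $a_j<0$, take $|a_j|$ copies of the sequence $jn_1,\dots,jn_\ell$ from Lemma A, whose $r$-th powers sum to $j^r\sum_{i\ge1}n_i^r\equiv-j^r$. So $M_0=\sum_{a_j>0}a_j+\ell\sum_{a_j<0}|a_j|$. $\square$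

## Complements of bounded length

**Step 5. Replacing inverses.** The purpose is to complete any word $W$ to a word with value a multiple of $e$, at a cost that depends on the length of $W$ but not on $p$. The simplest case shows how: with the list $1,18,30,0$ above ($k=2$, $p=7$),
$$\varphi_y+\varphi_{18y}+\varphi_{30y}+\varphi_{0}=4e+49\,\mathrm{ad}\,y+\tfrac{1225}2(\mathrm{ad}\,y)^2=4e ,$$
so modulo $\gamma_2$ the word $(18y,30y,0)$ completes the letter $y$ to $4e$. The general proof repeats this at each level of the lower central series of $\mathcal L$.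

**Lemma C.** For every word $W$ of length $n$ there is a word $E$ of length $f(n)=((\ell+1)^c-1)n$ with $W*E=(n+f(n))e$.

*Proof.* We show by induction on $j\ge1$: there is a word $w$ beginning with $W$, of length $N=(\ell+1)^{j-1}n$, with
$$w(\lambda)\equiv Ne\pmod{\gamma_j}\quad\text{for all }\lambda\in\mathbb Z .$$
For $j=1$ take $w=W$; there is nothing to check, since $\gamma_1=\mathcal L$.

Given $w$ for $j$, write $w(\lambda)=Ne+\sum_{r=1}^{c-1}\lambda^r\omega_r$ as in (P). By hypothesis $\sum_r\lambda^r\omega_r\in\gamma_j$ for $\lambda=1,\dots,c-1$. The matrix of these equations has determinant $\Delta$, a unit, so $\omega_r\in\gamma_j$ for each $r$. Put $w'=w(n_0)w(n_1)\cdots w(n_\ell)$. It begins with $w$, hence with $W$, because $n_0=1$. Now $w'(\lambda)$ is the $*$-product of the elements $w(\lambda n_i)=Ne+\rho_i$, where $\rho_i=\sum_r\lambda^rn_i^r\omega_r\in\gamma_j$. Modulo $\gamma_{j+1}$ we have $Ne+\rho_i\equiv Ne*\rho_i$ with $\rho_i$ central, so by (B2)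
$$w'(\lambda)\equiv N(\ell+1)e+\sum_i\rho_i=N(\ell+1)e+\sum_r\lambda^r\Big(\sum_{i=0}^\ell n_i^r\Big)\omega_r=N(\ell+1)e\pmod{\gamma_{j+1}},$$
by Lemma A and $p^k\mathcal L=0$. This completes the induction.

Take $j=c+1$ and $\lambda=1$. Since $\gamma_{c+1}=0$, the word $w=WE$ of length $(\ell+1)^cn$ has value exactly $(\ell+1)^cn\,e$. $\square$

## Commutators as quotients of two positive words

**Step 6. Creating a prescribed bracket.** The purpose is to write a left-normed bracket of letters, modulo higher terms, as the quotient of two positive words of the same length. For two letters this is the definition of the commutator: $(a_2a_1)^{-1}(a_1a_2)=(a_1,a_2)$. In this section products are in the group $(\mathcal L,*)$ and the sign $*$ is omitted.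

**Lemma D.** Let $\ell_2=2$ and $\ell_{j+1}=4\ell_j+1$. For $j\ge2$ and $a_1,\dots,a_j\in\{\varphi_y : y\in L\}$ there are words $W,W'$ of length $\ell_j$ in the letters $a_1,\dots,a_j$ with $W'^{-1}W\in\gamma_j$ and $W'^{-1}W\equiv[a_1,\dots,a_j]\pmod{\gamma_{j+1}}$.

*Proof.* For $j=2$ take $W=a_1a_2$ and $W'=a_2a_1$, and use (B3).

Suppose $u,v$ work for $j=i$ (this $u$ is a word, not the unit of Step 1). Put $d=v^{-1}u\in\gamma_i$, so $u=vd$, and $z=a_{i+1}$. Set
$$W=u\,z\,v\,v\,u,\qquad W'=v\,z\,u\,u\,v ,$$
both of length $4\ell_i+1$. For $t\in\mathcal L$ we have $dt=td(d,t)$. By (B3), $(d,t)\in\gamma_{i+1}$, which is central modulo $\gamma_{i+2}$. By the identity $(d,tt')=(d,t')(d,t)^{t'}$, the commutator $(d,t)$ is multiplicative in $t$ modulo $\gamma_{i+2}$. Hence modulo $\gamma_{i+2}$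
$$W=v\,d\,(zv^3)\,d\equiv v\,zv^3\,d^2\,(d,zv^3)\equiv vzv^3d^2\,(d,z)\,(d,v)^3 .$$
In $W'=vz\cdot v\,dv\,dv$ we move both $d$'s to the right: the first passes two $v$'s and the second passes one, so
$$W'\equiv vz\,v^3d^2\,(d,v)^3 .$$
The factors $(d,v)^3$ agree, and $W\equiv W'(d,z)$. Therefore $W'^{-1}W\equiv(d,z)\equiv[d,z]\equiv[a_1,\dots,a_i,z]\pmod{\gamma_{i+2}}$. The second congruence is (B3), and the third holds because $d\equiv[a_1,\dots,a_i]\pmod{\gamma_{i+1}}$. In particular $W'^{-1}W\in\gamma_{i+1}$. $\square$

## Bounded generation of $\gamma_j/\gamma_{j+1}$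

**Step 7. Few brackets suffice.** The purpose is to write each element of $\gamma_j$, modulo $\gamma_{j+1}$, as a sum of boundedly many brackets of letters $\varphi_y$. A priori the coefficients run over residues modulo $p^k$. The trick is to absorb a coefficient into a letter: $\varphi_y$ is not additive in $y$, but the symmetrized products below are.

For $r\ge1$ and $y_1,\dots,y_r\in L$ let
$$S(y_1,\dots,y_r)=\frac1{r!}\sum_{\pi}\mathrm{ad}\,y_{\pi(1)}\cdots\mathrm{ad}\,y_{\pi(r)} ,$$
the sum over all permutations; we use it for $r\le c-1$. It is additive in each $y_i$. With $y_I=\sum_{i\in I}y_i$, polarization gives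
$$S(y_1,\dots,y_r)=\sum_{I\subseteq\{1,\dots,r\}}(-1)^{r-|I|}\delta_{y_I,r}. \tag{3}$$
Indeed, expanding $\sum_I(-1)^{r-|I|}(\mathrm{ad}\,y_I)^r$, by inclusion–exclusion only the products containing every $y_i$ survive, each with coefficient $1$. For $r=2$ this reads $\mathrm{ad}\,y_1\,\mathrm{ad}\,y_2+\mathrm{ad}\,y_2\,\mathrm{ad}\,y_1=(\mathrm{ad}(y_1+y_2))^2-(\mathrm{ad}\,y_1)^2-(\mathrm{ad}\,y_2)^2$. Also $\delta_{y,r}=\frac1{r!}S(y,\dots,y)$.

Let $Q_0$ be the additive span of all $S(y_1,\dots,y_r)$ with $1\le r\le c-1$. By additivity in each entry it is spanned by the boundedly many $S(\eta_{a_1},\dots,\eta_{a_r})$. Every $\varphi_y$ lies in $e+Q_0$, since $Q_0$ is a $\mathbb Z_{(p)}$-module. By (3), $Q_0\subseteq\mathcal L$.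

**Lemma E.** (i) Every element of $Q_0$ is a sum of a bounded number of elements $\pm\varphi_y$. (ii) For $2\le j\le c$, every element of $\gamma_j$ is, modulo $\gamma_{j+1}$, a sum of at most $B_j$ brackets $[\varphi_{y_1},\dots,\varphi_{y_j}]$, with $B_j$ bounded.

*Proof.* (i) An element of $Q_0$ is a sum of boundedly many terms $nS(\eta_{a_1},\dots,\eta_{a_r})$ with $n\in\mathbb Z$. Choose $n'$ with $n'\Delta\equiv n\pmod{p^k}$. Then
$$nS(\eta_{a_1},\dots,\eta_{a_r})=\Delta\,S(n'\eta_{a_1},\eta_{a_2},\dots,\eta_{a_r}) .$$
By (3) the right side is a sum of at most $2^r$ terms $\pm\Delta\delta_{y,r}$. By (2) each of these is a sum of $\sum_\lambda|a^{(r)}_\lambda|$ terms $\pm\varphi_{\lambda y}$, a number depending only on $c$.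

(ii) Because $\varphi_y\in e+Q_0$, while $e\in\mathcal L$ and $Q_0\subseteq\mathcal L$, the Lie ring $\mathcal L$ is generated by the bounded list $\mathcal T=\{e\}\cup\{S(\eta_{a_1},\dots,\eta_{a_r})\}$. So modulo $\gamma_{j+1}$ an element of $\gamma_j$ is $\sum_In_I[q_{I,1},\dots,q_{I,j}]$ over boundedly many $I$, with all $q$'s in $\mathcal T$ and $n_I\in\mathbb Z$. As $[e,e]=0$ and the bracket is antisymmetric in its first two entries, we may assume $q_{I,1}\in Q_0$. Absorb $n_I$ into $q_{I,1}$, so that it becomes $n_Iq_{I,1}\in Q_0$. Each entry is now $e=\varphi_0$ or an element of $Q_0$; expand the latter by (i). We get boundedly many terms $\pm[\varphi_{y_1},\dots,\varphi_{y_j}]$. A minus sign is removed by swapping the first two entries. $\square$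

## Every element of $\gamma_2(\mathcal L)$ at bounded cost

**Step 8. Reaching $\gamma_2$.** The purpose is to combine Steps 5, 6 and 7: first one layer $\gamma_j/\gamma_{j+1}$, then all layers together.

**Lemma F.** For $2\le j\le c$ there is a bounded $m_j$ such that for each $\kappa\in\gamma_j$ some word of length $m_j$ is $\equiv m_je*\kappa\pmod{\gamma_{j+1}}$.

*Proof.* By Lemma E(ii) write $\kappa\equiv\sum_{i=1}^{B_j}C_i\pmod{\gamma_{j+1}}$ with each $C_i$ a bracket of $j$ letters, padding with $[e,\dots,e]=0$. For $C=C_i$ take $W,W'$ from Lemma D, of length $\ell_j$, and a complement $E$ of $W'$ from Lemma C. Modulo $\gamma_{j+1}$ we have $W\equiv W'*C$, and $C$ is central, so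
$$W*E\equiv W'*C*E\equiv(W'*E)*C=(\ell_j+f(\ell_j))e*C .$$
Concatenate the $B_j$ words so obtained. As the $C_i$ are central modulo $\gamma_{j+1}$, the value is $\equiv m_je*\kappa$ with $m_j=B_j(\ell_j+f(\ell_j))$. $\square$

**Lemma G.** Let $m=m_2+\cdots+m_c$. For every $\kappa\in\gamma_2$ some word of length $m$ has value exactly $me*\kappa$.

*Proof.* Let $M_j=m_2+\cdots+m_j$. We show by induction on $j$ that for all $\kappa\in\gamma_2$ some word of length $M_j$ is $\equiv M_je*\kappa\pmod{\gamma_{j+1}}$. For $j=2$ this is Lemma F. Suppose it holds for $j<c$, and let $\kappa\in\gamma_2$. Put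
$$\kappa'=(m_{j+1}e)*\kappa*(-m_{j+1}e)\in\gamma_2 ,$$
and take a word $v$ of length $M_j$ with $v\equiv M_je*\kappa'\pmod{\gamma_{j+1}}$, that is, $v=M_je*\kappa'*\rho$ with $\rho\in\gamma_{j+1}$. By Lemma F there is a word $v'$ of length $m_{j+1}$ with $v'\equiv m_{j+1}e*(-\rho)\pmod{\gamma_{j+2}}$. As $\rho$ is central modulo $\gamma_{j+2}$,
$$v*v'\equiv M_je*\kappa'*m_{j+1}e=M_je*m_{j+1}e*\kappa=M_{j+1}e*\kappa\pmod{\gamma_{j+2}} .$$
For $j=c$ the congruence is modulo $\gamma_{c+1}=0$, so it is an equality. $\square$

## The word of length $p$: end of the proof of Theorem 1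

**Step 9. Saving $p$ letters.** The purpose is to produce a bounded word which, modulo $\gamma_2$, behaves like its length minus $p$. Let $w_A$ be the word of length $3M_0$ with letters $b_i\,se_t$ for $1\le i\le M_0$, $1\le t\le3$, in any fixed order, with $b_i$ from Lemma B. Modulo $\gamma_2$ the product $*$ is addition, so by Lemma B and (1)
$$w_A\equiv\sum_{i,t}\varphi_{b_ise_t}=3M_0e+\sum_t\sum_{r=1}^{c-1}\Big(\sum_ib_i^r\Big)\delta_{se_t,r}=3M_0e+\frac\Delta2\sum_t(\mathrm{ad}\,se_t)^2=(3M_0-\Delta up)e .$$
Since $\Delta u=1$, this is $(3M_0-p)e$. Hence $w_A=(3M_0-p)e*\kappa$ with $\kappa\in\gamma_2$.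

**Step 10. Correcting and padding.** The purpose is to remove $\kappa$ exactly and then use up the remaining letters. Let $\mu$ be the inverse of $(-me)*\kappa*(me)\in\gamma_2$. By Lemma G there is a word $v$ of length $m$ with value $me*\mu$. Then
$$w_A*v=(3M_0-p)e*\kappa*me*\mu=(3M_0-p)e*me*\big((-me)*\kappa*(me)\big)*\mu=(3M_0+m-p)e .$$
Put
$$p_0(k)=\max(3M_0+m,\ \ell+2,\ c+1) .$$
It depends only on $k$, because $M_0$, $m$, $\ell$, $c$ do. If $p\ge p_0(k)$, the standing assumptions $p>c$ and $p>\ell+1$ hold, and we may prepend $p-3M_0-m\ge0$ letters $0$, each with value $e$. The resulting word has length $p$ and value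
$$(p-3M_0-m)e*(3M_0+m-p)e=0 .$$
So $G$ satisfies a positive identity of length $p$. By the remark on $G/G'$ made at the start, every identity on $G$ has length divisible by $p$, so the generalized exponent of $G$ is exactly $p$. Together with Step 1 this proves Theorem 1. $\blacksquare$

## Each factor $p$ costs two steps of the lower central series: proof of Theorem 2

In the group of Theorem 1, $p\gamma_a(L)=\gamma_{a+2}(L)$ for $1\le a\le 2k-2$. We now show, for any group as in Theorem 2, that $p\gamma_a\subseteq\gamma_{a+2}$ for $a\ge2$, and that the exceptional first layer does not spoil the count when $k\ge3$.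

If $p=2$, then $c\le1$, so $G$ is abelian and the identity reads $x^2=1$; both claims hold. Let $p$ be odd, and by Lazard write $G=(L,*)$ with $L$ a Lie ring of class $c<p$. In this section $\gamma_i=\gamma_i(L)$. Let the identity have $g_i=y_i$ and write $x_i=x^{y_i}$. By (B1), $x\mapsto x_i$ is a Lie ring automorphism, and
$$x_i-x\equiv[x,y_i]\pmod{\gamma_{a+2}}\quad\text{for }x\in\gamma_a .$$

**Step 1. Linearization.** The purpose is to pass from the product identity to a linear one. By (B0), $0=x_1*\cdots*x_p=\sum_{d=1}^cF_d(x)$, where $F_d(x)$ is a combination of brackets of $d$ entries from $x_1,\dots,x_p$ and $F_1(x)=\sum_ix_i$. As $(tx)_i=tx_i$, replacing $x$ by $tx$ for $t=1,\dots,c$ gives $\sum_dt^dF_d(x)=0$. The determinant of $(t^d)_{1\le t,d\le c}$ is a product of nonzero integers of absolute value at most $c<p$. Hence every $F_d(x)$ vanishes, in particular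
$$\sum_ix_i=0\qquad\text{for all }x\in L .$$
With $Y=\sum_iy_i$ it follows that
$$px=-\sum_i(x_i-x)\equiv-[x,Y]\pmod{\gamma_3}\qquad(x\in L). \tag{4}$$

**Step 2. A quadratic consequence.** The purpose is to see how $p$ acts on brackets. Apply $\sum_ix_i=0$ to $x$, to $z$ and to $[x,z]$, and note $[x,z]_i=[x_i,z_i]$:
$$\sum_i[x_i-x,z_i-z]=\sum_i[x_i,z_i]-\Big[\sum_ix_i,z\Big]-\Big[x,\sum_iz_i\Big]+p[x,z]=p[x,z]. \tag{5}$$
Let $a\ge2$, $x\in\gamma_{a-1}$, $z\in L$. Then $x_i-x\in\gamma_a$ and $z_i-z\in\gamma_2$, so the left side lies in $[\gamma_a,\gamma_2]\subseteq\gamma_{a+2}$. Since such $[x,z]$ span $\gamma_a$, we get $p\gamma_a\subseteq\gamma_{a+2}$ for $a\ge2$, and by iteration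
$$p^b\gamma_a\subseteq\gamma_{a+2b}\qquad(a\ge2,\ b\ge0). \tag{6}$$
For $x,z\in L$ we also have $x_i-x\equiv[x,y_i]$ and $z_i-z\equiv[z,y_i]$ modulo $\gamma_3$, with both sides in $\gamma_2$. As $[\gamma_3,\gamma_2]\subseteq\gamma_5$, (5) gives
$$p[x,z]\equiv\sum_i[[x,y_i],[z,y_i]]\pmod{\gamma_5}. \tag{7}$$

**Step 3. The first layer.** The purpose is to gain the factor that (6) alone does not give: by (4), $pL\subseteq\gamma_2$, so (6) loses one step when $a=1$. Let $k\ge3$ and $c\le2k-2$, that is, $\gamma_{2k-1}=0$. By (6),
$$p^{k-2}\gamma_3=0,\qquad p^{k-3}\gamma_5=0 .$$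
Hence, for $x\in L$, by (4) multiplied by $p^{k-2}$ and then (7) with $z=Y$ multiplied by $p^{k-3}$,
$$p^{k-1}x=p^{k-2}(px)=-p^{k-2}[x,Y]=-p^{k-3}\sum_i[[x,y_i],[Y,y_i]] .$$
Now (4) applied to $y_i$ gives $[Y,y_i]=-[y_i,Y]=py_i+\varepsilon_i$ with $\varepsilon_i\in\gamma_3$. So
$$p^{k-3}[[x,y_i],[Y,y_i]]=p^{k-2}[[x,y_i],y_i]+p^{k-3}[[x,y_i],\varepsilon_i]\in p^{k-2}\gamma_3+p^{k-3}\gamma_5=0 .$$
Thus $p^{k-1}L=0$, and $\exp G$ divides $p^{k-1}$.

**Step 4. The bound in terms of $c$.** The purpose is to choose $k$ best. For $c\le4$ take $k=3$; this gives $\exp G\mid p^2$, and here $\lfloor(c+1)/2\rfloor\le2$. For $c\ge5$ take $k=\lfloor(c+3)/2\rfloor\ge4$. Then $2k-2=2\lfloor(c+1)/2\rfloor\ge c$, so $\exp G$ divides $p^{k-1}=p^{\lfloor(c+1)/2\rfloor}$. $\blacksquare$
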